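\title{A finite planar emulator of $K_{4,4}-e$}

\begin{abstract}
A finite planar emulator of a graph $G$ is a finite planar graph with a locally surjective homomorphism to $G$. We show that $K_{4,4}-e$, the complete bipartite graph $K_{4,4}$ with one edge deleted, has a finite planar emulator. It has $182$ vertices, it is built from the hexagonal prism with a $3$-coloring of its edges and a $3$-coloring of its faces, and it is the first member of a family of emulators with $180k+2$ vertices. We classify the emulators of $K_{4,4}-e$ that are quadrangulations of the sphere and have degree $4$ over the vertices of degree $4$, and we deduce that every connected plane emulator has a vertex of degree at least $5$ or a face of length at least $6$.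
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs in this paper are simple and have at least one vertex, and they are finite unless we say otherwise. A \emph{homomorphism} $\pi\colon H\to G$ is a map $V(H)\to V(G)$ that sends adjacent vertices to adjacent vertices; we say that $v$ \emph{lies over} $\pi(v)$. It is \emph{locally surjective} if, for every $v\in V(H)$, it maps the neighbors of $v$ onto the neighbors of $\pi(v)$. A \emph{finite planar emulator} of $G$ is a finite planar graph $H$ together with a locally surjective homomorphism $\pi\colon H\to G$, and $G$ is \emph{planar-emulable} if it has one. If $\pi$ maps the neighbors of each $v$ bijectively to the neighbors of $\pi(v)$, then $H$ is a \emph{planar cover}.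

A walker in $H$ who sees only the values of $\pi$ can make every move that $G$ allows. In a cover each move is available exactly once; in an emulator it may be available several times. The path on three vertices, for instance, emulates a single edge but does not cover it. If $G$ is connected, then $\pi$ is onto $V(G)$, because its image contains all neighbors of each of its vertices. Finiteness is essential: unfolding $G$ into the tree of its non-backtracking walks from a fixed vertex gives a locally bijective homomorphism from a planar graph that is usually infinite.

A graph drawn in the projective plane lifts to the sphere through the double covering, so it has a finite planar cover and hence a finite planar emulator. M.~Fellows conjectured the converse: a connected graph has a finite planar emulator if and only if it embeds in the projective plane. The test cases are the \emph{minor-minimal obstructions} for the projective plane, the graphs that do not embed in it although all their proper minors do. The conjecture is false. Rieck and Yamashita, and Chimani et al., constructed finite planar emulators of all these obstructions except those that Fellows had shown not to be planar-emulable, and except $K_{4,4}-e$. In \cite{cccg}, where the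 problem is posed, $K_{4,4}-e$ is the only obstruction for which the existence of a finite planar emulator remains open.

\begin{theorem}\label{thm:main}
The graph $K_{4,4}-e$ has a finite planar emulator with $182$ vertices.
\end{theorem}

Together with the results just quoted, this shows that every minor-minimal obstruction for the projective plane has a finite planar emulator, except those shown non-emulable by Fellows.

Throughout, $G=K_{4,4}-e$ has vertices $a_0,\dots,a_3$ and $b_0,\dots,b_3$ and all edges $a_ib_j$ except $a_0b_0$. In an emulator of $G$, a vertex over $a_0$ or $b_0$ is a \emph{zero}, and the other vertices are \emph{nonzero}. A zero has degree at least $3$ and a nonzero vertex has degree at least $4$. We identify $\{1,2,3\}$ with $\mathbb Z/3$: an index computed modulo $3$ always denotes one of $1,2,3$, and $a_0,b_0$ are always named explicitly.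

Euler's formula suggests the opposite answer. A bipartite planar graph has average degree less than $4$, so $K_{4,4}$ has no finite planar emulator, and in an emulator of $G$ only the zeros of degree $3$ can pull the average below $4$. The next theorem records this count and shows that deleting one edge of $K_{4,4}$ is nevertheless always enough.

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(a)] A subgraph of $K_{4,4}$ is planar-emulable if and only if it is not $K_{4,4}$ itself.
\item[(b)] Every finite planar emulator of $K_{4,4}-e$ has at least $8$ vertices of degree exactly $3$, and all its vertices of degree $3$ lie over $a_0$ or $b_0$.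
\item[(c)] For each $k\ge1$, the graph $K_{4,4}-e$ has a planar emulator with $180k+2$ vertices in which all vertices over $a_i$ and $b_i$ $(i\ge1)$ have degree $4$.
\end{enumerate}
\end{theorem}

The most economical way to satisfy (b) would be a quadrangulation with eight vertices of degree $3$ and all others of degree $4$, like a cube whose faces are ruled into grids. This attempt fails.

\begin{theorem}\label{thm:curv}
No planar emulator of $K_{4,4}-e$ is a connected quadrangulation of the sphere with maximum degree at most $4$. That is, every connected plane emulator has a vertex of degree at least $5$ or a face of length at least $6$.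
\end{theorem}

The emulator of Theorem~\ref{thm:main} has all faces of length $4$, twelve vertices of degree $3$, two of degree $6$, and all others of degree $4$.

The method is visible in the infinite square grid (Section~\ref{sec:flat}), where the zeros form a sublattice of index $5$ and the other vertices fall into small squares, one in each cell of the sublattice. This pattern can be drawn in the faces of any bipartite quadrangulation, and it turns the emulator conditions into conditions on two $3$-colorings of the faces (Section~\ref{sec:construction}). Prisms supply such colorings (Section~\ref{sec:prism}). Conversely, the pattern is forced in every emulator that wastes nothing in Euler's formula except at its zeros; this is the classification in Theorem~\ref{thm:class}, completed in Section~\ref{sec:converse}, and Theorem~\ref{thm:curv} follows from it by a sign argument (Section~\ref{sec:curv}).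

\section{Maps and curvature}\label{sec:maps}

The sphere is oriented, and ``counterclockwise'' is meant as seen from outside. A \emph{map} is a finite connected graph drawn on the sphere without crossings; in a map, unlike in a graph, we allow loops and parallel edges. The faces of a map are open discs, and Euler's formula $|V|-|E|+|F|=2$ holds. Conversely, if all faces of a drawing are open discs, then the drawn graph is connected. The edge-ends at a vertex have a counterclockwise cyclic order, and an \emph{angle} is the sector between two consecutive ones; a vertex of degree $d\ge 1$ has $d$ angles, and each angle lies in one face. The \emph{boundary walk} of a face runs counterclockwise around it, with the face on the left; its number of steps is the \emph{length} of the face, and each edge is used once in each direction by all boundary walks together. We use the following rule many times.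
\begin{itemize}
\item[(R)] A boundary walk contains $a\to b\to c$ exactly when, at $b$, the edge $ba$ comes immediately after the edge $bc$ in counterclockwise order; the angle between these edges lies in the face of that walk.
\end{itemize}
A \emph{quadrangulation} is a map all of whose faces have length $4$.

Call $4-\deg v$ the \emph{curvature} at $v$.

\begin{lemma}\label{lem:euler}
Let $H$ be a connected bipartite graph with at least $3$ vertices, drawn on the sphere. Then every face has even length at least $4$, and
\begin{equation}\label{eq:curv}
\sum_{v}(4-\deg v)=8+\sum_{f}(\operatorname{length} f-4)\ \ge\ 8 .
\end{equation}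
\end{lemma}

\begin{proof}
Closed walks in a bipartite graph have even length. A boundary walk of length $2$ in a simple graph runs along one edge and back, so by (R) both ends of the edge have degree $1$ and $H$ has two vertices. By Euler's formula, $4|V|-2|E|=8+2|E|-4|F|$, and $2|E|$ is both the sum of the degrees and the sum of the face lengths.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a) and (b), given Theorem~\ref{thm:main}]
A component of an emulator is again an emulator, since local surjectivity concerns only neighbors. An emulator of a bipartite graph is bipartite. A connected emulator of $K_{4,4}$ or of $G$ maps onto eight vertices, so Lemma~\ref{lem:euler} applies to it.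

(a) In an emulator of $K_{4,4}$ all degrees are at least $4$, which contradicts \eqref{eq:curv}. Any other subgraph $G'$ of $K_{4,4}$ misses an edge, so we may assume $G'\subseteq G$. Let $\pi\colon H\to G$ be a finite planar emulator, and let $H'$ consist of the vertices of $H$ over $V(G')$ and the edges of $H$ over $E(G')$. It is planar, and nonempty because $\pi$ is onto. If $v\in V(H')$ and $y$ is a neighbor of $\pi(v)$ in $G'$, then $v$ has a neighbor over $y$ in $H$, and the edge to it lies over $\pi(v)y\in E(G')$, so it belongs to $H'$.

(b) Only zeros can have degree $3$, and no vertex has smaller degree. So in \eqref{eq:curv}, applied to a component, the positive terms on the left are the zeros of degree $3$, and each contributes $1$.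
\end{proof}

By \eqref{eq:curv}, every face longer than $4$ and every vertex of degree above $4$ must be paid for by more zeros of degree $3$. It is natural to look first for emulators in which neither the faces nor the nonzero vertices cost anything.

\begin{definition}
An emulator $\pi\colon H\to G$ is \emph{tight} if $H$ is connected and drawn on the sphere with every face of length $4$, and every nonzero vertex has degree $4$.
\end{definition}

In a tight emulator the four neighbors of a nonzero vertex lie over four different vertices, so exactly one of them is a zero. All freedom lies in the degrees of the zeros, whose curvatures add up to $8$.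

\section{The flat model}\label{sec:flat}

Before dealing with curvature we ask what a tight emulator can look like where all degrees are $4$. So let $H_\infty$ be the infinite square grid on $\mathbb Z^2$. The zeros must be pairwise nonadjacent, and every other point must have exactly one zero neighbor. The lattice
\[
\Lambda=\{(x,y): x+2y\equiv0 \pmod 5\}=\{\,i(2,-1)+j(1,2): i,j\in\mathbb Z\,\}
\]
has this property: the four neighbors of a point with residue $\rho=x+2y$ have residues $\rho\pm1,\rho\pm2$, that is, every residue modulo $5$ except $\rho$, once each. (The two descriptions agree because the second lattice lies in the first and both have index $5$.) For $u\in\Lambda$, the points $u+(1,0)$, $u+(2,0)$, $u+(1,1)$, $u+(2,1)$ have residues $1,2,3,4$. They span a unit square $C_u$, and the squares $C_u$ partition the points outside $\Lambda$.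

Give $C_u$ the color $k(u)=i+j\in\mathbb Z/3$, where $u=i(2,-1)+j(1,2)$. Give the points of $\Lambda$ the index $0$, the two left points of $C_u$ the index $k(u)-1$, and the two right points the index $k(u)+1$. Send a point with index $l$ to $a_l$ if $x+y$ is even and to $b_l$ if $x+y$ is odd; see Figure~\ref{fig:flat}. Adjacent points have opposite parity and are not both in $\Lambda$, so this is a homomorphism $H_\infty\to G$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\fill[gray!25] (1,0) rectangle (2,1);
\draw[gray,step=1] (-1,-1) grid (4,2);
\draw[dashed] (0,0)--(2,-1)--(3,1)--(1,2)--cycle;
\draw[ultra thick] (1,0)--(1,-1) (2,0)--(3,0) (2,1)--(2,2) (1,1)--(0,1);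
\foreach \x/\y/\z in {-1/2/b_1,0/2/a_3,2/2/a_3,3/2/b_2,4/2/a_1,-1/1/a_1,0/1/b_3,1/1/a_2,2/1/b_1,4/1/b_1,-1/0/b_2,1/0/b_2,2/0/a_1,3/0/b_3,4/0/a_2,-1/-1/a_2,0/-1/b_1,1/-1/a_3,3/-1/a_3,4/-1/b_2}
  \node[circle,fill=white,inner sep=1pt] at (\x,\y) {$\z$};
\foreach \x/\y/\z in {0/0/a_0,3/1/a_0,1/2/b_0,2/-1/b_0}
  \node[circle,draw,thick,fill=white,inner sep=1pt] at (\x,\y) {$\z$};
\end{tikzpicture}
\caption{A piece of the square grid, labeled by the vertices of $K_{4,4}-e$. The circled zeros are the corners of a dashed tile. The tile contains a shaded square of color $3$, whose vertices are joined to the corners of the tile and, by the four thick edges, across its sides. The far ends of the thick edges all have index $3$.}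
\label{fig:flat}
\end{figure}

It is locally surjective. Let $k=k(u)$. A point of $C_u$ has one neighbor in $\Lambda$ and two neighbors in $C_u$, one in each column, with indices $k-1$ and $k+1$. Its fourth neighbor lies in another square $C_{u'}$ and has index $k$:
\[
\begin{array}{c|c|c|c}
\text{point} & \text{fourth neighbor} & u' & \text{index}\\ \hline
u+(1,0) & u+(1,-1)=u'+(2,1) & u-(1,2) & (k-1)+1\\
u+(2,0) & u+(3,0)=u'+(1,1) & u+(2,-1) & (k+1)-1\\
u+(2,1) & u+(2,2)=u'+(1,0) & u+(1,2) & (k+1)-1\\
u+(1,1) & u+(0,1)=u'+(2,0) & u-(2,-1) & (k-1)+1
\end{array}
\]
The zero $u$ has the neighbors $u+(1,0)$ with index $k-1$, $u+(0,1)$ with index $k$, and $u+(0,-1)$, a left point of $C_{u-(1,2)}$, with index $k-2$.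

Two features of this example carry over. First, the cells of $\Lambda$ are quadrilateral tiles; each contains one square, each vertex of the square is joined to its own corner of the tile, and its fourth edge leaves the tile across the side that follows this corner counterclockwise. Second, the index of a nonzero point is the color of the tile that its fourth edge enters. There is thus no local obstruction to an emulator. The difficulty is to close the pattern up on the sphere.

\section{Emulators from colored quadrangulations}\label{sec:construction}

Let $Q$ be a quadrangulation of the sphere, possibly with parallel edges, whose vertices are colored black and white so that every edge joins the two colors. We call its faces \emph{tiles}. Each tile has four angles, alternately at black and white vertices; we call them \emph{black} and \emph{white angles}, and write $F(\theta)$ for the tile containing the angle $\theta$. The corners of a tile need not be four different vertices of $Q$, but its four angles are always different.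

An angle $\theta$ at a vertex $u$ is \emph{followed} by the edge along which the boundary walk of $F(\theta)$ leaves $u$ at $\theta$; by (R), this edge bounds $\theta$ on its clockwise side. An edge with black end $u$ and white end $w$ is traversed once from $u$ to $w$ and once from $w$ to $u$, so it follows exactly one black angle and exactly one white angle, one on each of its sides. We call these two angles \emph{partners} and write $\theta^*$ for the partner of $\theta$. Thus $\theta^{**}=\theta$, and $F(\theta^*)$ is the tile across the edge that follows $\theta$. At the vertex of $\theta$, it is the tile of the next angle clockwise, so: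
\begin{itemize}
\item[(P)] as $\theta$ runs through the angles at $u$, the tile $F(\theta^*)$ runs through the tiles at $u$.
\end{itemize}

\begin{definition}\label{def:cq}
A \emph{colored quadrangulation} is a triple $(Q,\alpha,\beta)$, where $Q$ is as above and $\alpha,\beta$ are maps from the set of tiles to $\mathbb Z/3$ such that
\begin{itemize}
\item[(B1)] for every tile $F$ with black angles $\theta,\theta'$, the values $\beta(F)$, $\beta(F(\theta^*))$, $\beta(F(\theta'^*))$ are pairwise distinct;
\item[(B2)] at every black vertex, $\beta$ takes all three values on the tiles at that vertex;
\item[(W1)] for every tile $F$ with white angles $\omega,\omega'$, the values $\alpha(F)$, $\alpha(F(\omega^*))$, $\alpha(F(\omega'^*))$ are pairwise distinct;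
\item[(W2)] at every white vertex, $\alpha$ takes all three values on the tiles at that vertex.
\end{itemize}
\end{definition}

Two colorings are needed because the indices of the vertices over $a_1,a_2,a_3$ and those over $b_1,b_2,b_3$ obey independent conditions; in the flat model both colorings equal $k$. The definition is symmetric under exchanging black with white and $\alpha$ with $\beta$.

The graph $H(Q,\alpha,\beta)$ has as vertices the vertices of $Q$ and the angles of $Q$, the latter placed inside their tiles near their corners. Its edges are
\begin{itemize}
\item the \emph{core edges}, which join the four angles of each tile cyclically to a $4$-cycle;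
\item the \emph{spokes}, which join each angle to its vertex of $Q$;
\item the \emph{exits}, which join each angle $\theta$ to $\theta^*$ across the edge of $Q$ that follows both.
\end{itemize}
The edges of $Q$ are not edges of $H(Q,\alpha,\beta)$. The map $\pi$ to $G$ sends black vertices to $a_0$, white vertices to $b_0$, a black angle $\theta$ to $b_{\beta(F(\theta^*))}$, and a white angle $\omega$ to $a_{\alpha(F(\omega^*))}$. The zeros are the vertices of $Q$, and each has the same degree in $H(Q,\alpha,\beta)$ as in $Q$.

\begin{theorem}\label{thm:class}
For every colored quadrangulation, $H(Q,\alpha,\beta)$ is a tight emulator of $K_{4,4}-e$. Conversely, every tight emulator of $K_{4,4}-e$ is, after possibly reflecting the sphere, of the form $H(Q,\alpha,\beta)$.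
\end{theorem}

\begin{proof}[Proof of the first statement]
Write $H=H(Q,\alpha,\beta)$.

\emph{Drawing.} In each tile, the core $4$-cycle and the four spokes cut off four regions, one along each side of the tile. In the region along the side that follows $\theta$, draw an arc from $\theta$ to the midpoint of that side. At the midpoint of each edge of $Q$, the arcs from the two partners meet from opposite sides and form the exit. There are no crossings.

\emph{$H$ is simple and connected.} By (B1), $F(\theta^*)\ne F(\theta)$ for every black angle $\theta$, so exits join different tiles and none is parallel to a core edge. Each angle has one exit and one spoke, so there are no other parallel edges. The angles of one tile are connected by the core cycle, tiles that share an edge of $Q$ are connected by an exit, any two tiles are linked by a chain of tiles sharing edges, and every vertex of $Q$ has a spoke.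

\emph{$\pi$ is a homomorphism.} A spoke lies over $a_0b_j$ or $b_0a_i$ with $i,j\ge 1$. Core edges and exits join a white angle to a black angle and lie over $a_ib_j$ with $i,j\ge1$.

\emph{$\pi$ is locally surjective.} Let $\theta$ be a black angle of a tile $F$ with white angles $\omega,\omega'$. Its neighbors are a black vertex, over $a_0$; the angles $\omega$ and $\omega'$, with indices $\alpha(F(\omega^*))$ and $\alpha(F(\omega'^*))$; and $\theta^*$, with index $\alpha(F(\theta^{**}))=\alpha(F)$. By (W1) they lie over $a_0,a_1,a_2,a_3$. The neighbors of a black vertex $u$ are the angles $\theta$ at $u$, with indices $\beta(F(\theta^*))$; by (P) and (B2) all of $b_1,b_2,b_3$ occur. White angles and white vertices are covered by the symmetry of the definition, using (B1) and (W2).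

\emph{Tightness.} Every angle has degree $4$. If $Q$ has $t$ tiles, it has $2t$ edges and, by Euler's formula, $t+2$ vertices. Hence
\begin{equation}\label{eq:count}
|V(H)|=5t+2,\qquad |E(H)|=4t+4t+2t=10t,
\end{equation}
so $\sum_v(4-\deg v)=4|V(H)|-2|E(H)|=8$, and \eqref{eq:curv} forces all faces to have length $4$.
\end{proof}

The proof shows what each condition is for: (W1) and (B1) are the emulator conditions at the black and white angles, and (B2) and (W2) are those at the black and white vertices.

\begin{remark}\label{rem:maps}
The data can be stated on an arbitrary map. Let $P$ be a map with at least one edge. Its \emph{radial map} $Q$ has the vertices of $P$ as black vertices and one white vertex in each face, joined through each angle of the face to the vertex of that angle; the tiles correspond to the edges of $P$. Every $Q$ arises in this way: draw in each tile the diagonal between its black corners; the half-tiles at a white vertex form a disc, so the diagonals form a map $P$ with radial map $Q$. Black angles are the edge-ends (darts) of $P$, and $F(\theta^*)$ is the edge of the dart $\operatorname{prev}\theta$ that precedes $\theta$ counterclockwise at its vertex. So $\beta$ is a coloring of $E(P)$ such that $\beta(e)$, $\beta(\operatorname{prev}d)$,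 $\beta(\operatorname{prev}d')$ are distinct for each edge $e$ with darts $d,d'$ and every vertex sees all three values, and $\alpha$ is a coloring of the same kind on the dual map.
\end{remark}

\section{Cubic graphs and prisms}\label{sec:prism}

We need a colored quadrangulation of the sphere. By \eqref{eq:curv} it needs many vertices of degree $3$, and near them the linear coloring of the flat model is not available. We take these vertices from a cubic plane graph and derive $\alpha$ and $\beta$ from ordinary colorings of that graph.

Let $K$ be a connected cubic graph drawn on the sphere, with maps $c\colon E(K)\to\mathbb Z/3$ and $\chi\colon F(K)\to\mathbb Z/3$ such that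
\begin{itemize}
\item[(K1)] the three edges at each vertex have three different colors $c$;
\item[(K2)] every face has edges of all three colors $c$ on its boundary;
\item[(K3)] the three angles at each vertex lie in faces of three different colors $\chi$.
\end{itemize}
By (K3) a face meets each vertex in at most one angle, so every face is bounded by a cycle, and the angles of $K$ are the incident pairs $\kappa=(x,\varphi)$ of a vertex and a face. We call them \emph{corners}. Let $x^+$ and $x^-$ be the vertices after and before $x$ on the boundary walk of $\varphi$. By (R), the edges and faces at $x$ are, in counterclockwise order,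
\[
\eta^+=xx^+,\quad \varphi,\quad \eta^-=xx^-,\quad \varphi^+,\quad \eta^0,\quad \varphi^-,
\]
which defines $\varphi^+,\varphi^-$ and $\eta^0$. All these depend on $\kappa$; we write $\eta^+(\kappa)$ when the corner must be named.

Put a vertex $m(\eta)$ at the midpoint of each edge $\eta$ and a vertex $o(\varphi)$ inside each face $\varphi$, joined to the midpoints of the edges of $\varphi$. This gives a quadrangulation $Q_K$ with one tile, a \emph{kite}, for each corner $\kappa=(x,\varphi)$; its boundary walk is
\[
x\to m(\eta^+)\to o(\varphi)\to m(\eta^-)\to x .
\]
Color the vertices $x$ and $o(\varphi)$ black and the midpoints white, and set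
\[
\beta(\kappa)=c(\eta^+(\kappa)),\qquad \alpha(\kappa)=\chi(\text{the face across }\eta^+(\kappa)\text{ from }\varphi)=\chi(\varphi^-).
\]

\begin{proposition}\label{prop:cubic}
If $(K,c,\chi)$ satisfies \emph{(K1)--(K3)}, then $(Q_K,\alpha,\beta)$ is a colored quadrangulation.
\end{proposition}

\begin{proof}
Fix $\kappa=(x,\varphi)$. For each angle of the kite $\kappa$, the table gives the kite $\kappa'$ across the side that follows it, the edge $\eta^+(\kappa')$, and the resulting label of the angle in $H(Q_K,\alpha,\beta)$.
\[
\begin{array}{c|c|c|c|c}
\text{angle at} & \text{side} & \kappa' & \eta^+(\kappa') & \text{label}\\ \hline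
x & x\,m(\eta^+) & (x,\varphi^-) & \eta^0 & b_{c(\eta^0)}\\
m(\eta^+) & m(\eta^+)\,o(\varphi) & (x^+,\varphi) & x^+x^{++} & a_{\chi(\varphi^+)}\\
o(\varphi) & o(\varphi)\,m(\eta^-) & (x^-,\varphi) & \eta^- & b_{c(\eta^-)}\\
m(\eta^-) & m(\eta^-)\,x & (x,\varphi^+) & \eta^- & a_{\chi(\varphi)}
\end{array}
\]
Here $x^{++}$ follows $x^+$ on the boundary of $\varphi$. In rows one and four, $\eta^+(\kappa')$ is the edge just before the face of $\kappa'$ in the cyclic order at $x$. In row four, the face across $\eta^-$ from $\varphi^+$ is $\varphi$. In row two, the faces at $x^+$ are $\varphi$, $\varphi^-$ (the two sides of $xx^+$) and the face $\psi$ across $x^+x^{++}$ from $\varphi$; by (K3) at $x^+$ and at $x$, both $\chi(\psi)$ and $\chi(\varphi^+)$ are the color different from $\chi(\varphi)$ and $\chi(\varphi^-)$, so $\alpha(x^+,\varphi)=\chi(\varphi^+)$.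

(B1) The three values are $c(\eta^+),c(\eta^0),c(\eta^-)$, distinct by (K1).

(W1) The three values are $\chi(\varphi^-),\chi(\varphi^+),\chi(\varphi)$, distinct by (K3).

(B2) The kites $(x,\varphi),(x,\varphi^+),(x,\varphi^-)$ at $x$ have $\beta$-values $c(\eta^+),c(\eta^-),c(\eta^0)$. The kites at $o(\varphi)$ have as $\beta$-values the colors of all edges of $\varphi$, so (K2) applies.

(W2) Every edge is $\eta^+(x,\varphi)$ for some corner. Among the kites at $m(\eta^+)$ are $(x,\varphi)$ and $(x^+,\varphi)$, with $\alpha$-values $\chi(\varphi^-)$ and $\chi(\varphi^+)$, and $(x^+,\varphi^-)$. The boundary walk of $\varphi^-$ contains $x^+\to x$, so $\eta^+(x^+,\varphi^-)=xx^+$ and $\alpha(x^+,\varphi^-)=\chi(\varphi)$.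
\end{proof}

For $n\ge3$, the \emph{$n$-gonal prism} has vertices $u_i,u_i'$ and edges $u_iu_{i+1}$, $u_i'u_{i+1}'$, $u_iu_i'$ for $i\in\mathbb Z/n$. Its faces are the top $T$, bounded by the $u_i$, the bottom $B$, bounded by the $u_i'$, and the quadrilaterals $S_i$ with vertices $u_i,u_{i+1},u'_{i+1},u'_i$.

\begin{proof}[Proof of Theorems~\ref{thm:main} and \ref{thm:sharp}(c)]
Let $K$ be the $n$-gonal prism with $n=6k$. Put
\[
c(u_iu_{i+1})=c(u'_iu'_{i+1})=i,\qquad c(u_iu'_i)=i+1,
\]
which is well defined because $3\mid n$. Put $\chi(T)=\chi(B)=3$, and $\chi(S_i)=1$ for odd $i$ and $2$ for even $i$, which is well defined because $2\mid n$. The edges at $u_i$, and those at $u_i'$, have colors $i-1,i,i+1$, so (K1) holds. Three consecutive edges of $T$ or $B$ have three different colors, and $S_i$ has the edges $u_iu_{i+1}$, $u_iu_i'$, $u_{i+1}u'_{i+1}$ of colors $i,i+1,i+2$, so (K2) holds. The faces at $u_i$ are $T,S_{i-1},S_i$ and those at $u_i'$ are $B,S_{i-1},S_i$, so (K3) holds. By Proposition~\ref{prop:cubic} and the first statement of Theorem~\ref{thm:class}, $H(Q_K,\alpha,\beta)$ is a tight emulator of $G$. There are $3\cdot 2n=36k$ kites, so by \eqref{eq:count} it has $180k+2$ vertices. For $k=1$ this is $182$.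
\end{proof}

For $k=1$ the zeros are the $12$ vertices of the prism, of degree $3$; the $18$ midpoints and the $6$ points $o(S_i)$, of degree $4$; and $o(T),o(B)$, of degree $6$. The total curvature is $12-2-2=8$. The other $144$ vertices are the angles of the $36$ kites.

\begin{remark}\label{rem:six}
Among prisms, (K1)--(K3) can be met only if $6\mid n$. By (K3), the faces $S_i$ avoid the color $\chi(T)$ and consecutive ones differ, so $n$ is even. Let $c_i,c'_i,d_i$ be the colors of $u_iu_{i+1}$, $u'_iu'_{i+1}$, $u_iu'_i$. By (K1), $\{c_{i-1},c_i\}=\{c'_{i-1},c'_i\}=\mathbb Z/3\setminus\{d_i\}$, so $c_i=c'_i$ either for all $i$ or for none. If for none, then $c_i$ and $c'_i$ are two colors that avoid $d_i$ and $d_{i+1}$, so all $d_i$ are equal and $T$ misses this color. Hence $c_i=c_i'$, and (K2) for $S_i$ gives $d_i\ne d_{i+1}$. Then $c_i$ is the color outside $\{d_i,d_{i+1}\}$, and $c_{i-1}\ne c_i$ gives $d_{i-1}\ne d_{i+1}$. Any three consecutive $d_i$ are distinct, so $3\mid n$.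

The cube is a near miss. Color its edges by direction and give opposite faces the same color. Then (K1) and (K3) hold, and the construction gives a quadrangulation with $122$ vertices and maximum degree $4$ that fails to be an emulator only at the six points $o(\varphi)$, each of which sees two of $b_1,b_2,b_3$. Theorem~\ref{thm:curv} shows that no emulator of this kind exists.
\end{remark}

\section{The structure of tight emulators}\label{sec:converse}

We prove the second statement of Theorem~\ref{thm:class}. Let $\pi\colon H\to G$ be tight. We have to find the tiles using only the positions of the zeros. In $H(Q,\alpha,\beta)$ the edges at a nonzero vertex are, counterclockwise, spoke, exit, core edge, core edge, and the core $4$-cycles bound faces without zeros. So we show that each nonzero vertex of $H$ lies on exactly one zero-free face, then that these faces all sit on the same side relative to the spokes; after that the tiles can be drawn and the colorings read off.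

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(1)] Every nonzero vertex $n$ has exactly one zero neighbor $\zeta(n)$, and no two zeros are adjacent.
\item[(2)] Every face is bounded by a $4$-cycle.
\item[(3)] Every face contains at most one zero.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The first part was noted after the definition of tightness; the second holds because $a_0b_0$ is not an edge and $G$ has no loops.
(2) Let $v_0\to v_1\to v_2\to v_3\to v_0$ be a boundary walk. If $v_0=v_2$, then, $H$ being simple, the walk enters and leaves $v_1$ along the same edge, and by (R) $v_1$ has degree $1$, which is impossible. The same argument excludes $v_1=v_3$.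
(3) Two zeros on a $4$-cycle are adjacent or have a common neighbor, which is then nonzero; both cases contradict (1).
\end{proof}

The edge $n\zeta(n)$ is the \emph{spoke} of $n$. Fix a nonzero vertex $n$ with neighbors $s=\zeta(n),p,q,r$ in counterclockwise order; $p,q,r$ are nonzero. By (R), the faces at the four angles of $n$ have boundary walks
\begin{equation}\label{eq:faces}
\begin{array}{ll}
(s,p):\ p\to n\to s\to x\to p, &\qquad (p,q):\ q\to n\to p\to t_1\to q,\\[2pt]
(q,r):\ r\to n\to q\to t_2\to r, &\qquad (r,s):\ s\to n\to r\to w\to s,
\end{array}
\end{equation}
for some vertices $x,t_1,t_2,w$. Here $x$ and $w$ are nonzero, being adjacent to $s$. Applying (R) at $p,q,r$, we find three counterclockwise consecutive neighbors of each: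
\begin{equation}\label{eq:rot}
\text{at } p:\ t_1,n,x;\qquad \text{at } q:\ t_2,n,t_1;\qquad \text{at } r:\ w,n,t_2 .
\end{equation}
Since $p,q,r$ have degree $4$, each triple consists of three different vertices.

\begin{lemma}\label{lem:core}
Exactly one of $t_1,t_2$ is a zero.
\end{lemma}

\begin{proof}
They are different neighbors of $q$, so they are not both zeros. Suppose that both are nonzero. We show that $t_1$ has no zero neighbor. By \eqref{eq:rot}, the counterclockwise orders are $t_2,n,t_1,\zeta(q)$ at $q$ and $t_1,n,x,\zeta(p)$ at $p$. The angle $(\zeta(p),t_1)$ at $p$ lies in a face $t_1\to p\to\zeta(p)\to y_1\to t_1$, and the angle $(t_1,\zeta(q))$ at $q$ lies in a face $\zeta(q)\to q\to t_1\to y_2\to\zeta(q)$. The vertices $y_1,y_2$ are adjacent to zeros, hence nonzero. At $t_1$, the passages $q\to t_1\to y_2$, $\ p\to t_1\to q$ and $y_1\to t_1\to p$ show that $y_2,q,p,y_1$ are counterclockwise consecutive. As $\deg t_1=4$, these are all its neighbors, contrary to Lemma~\ref{lem:basic}(1).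
\end{proof}

The faces at $(s,p)$ and $(r,s)$ contain $s$, so exactly one angle at $n$ lies in a zero-free face, the \emph{core face} of $n$. A zero-free face is therefore the core face of each of its four vertices, and the zero-free faces partition the nonzero vertices into $4$-cycles. The two edges of $n$ on its core face are its \emph{core edges}, and the edge that is neither a spoke nor a core edge of $n$ is its \emph{exit}. Call $n$ \emph{positive} if its core face is at $(q,r)$, so that the counterclockwise order is spoke, exit, core, core, and \emph{negative} if it is at $(p,q)$. Reflecting the sphere exchanges the two kinds.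

\begin{lemma}\label{lem:sign}
If $n$ is positive, then $p,q,r$ are positive, $pn$ is the exit of $p$, and $px$ is a core edge of $p$. All nonzero vertices have the same sign.
\end{lemma}

\begin{proof}
Let $n$ be positive, so $t_1$ is a zero and $t_2$ is not. We read \eqref{eq:rot} starting from the zero neighbor. At $p$ the order is $t_1,n,x,y$ for some $y$; the angle $(n,x)$ lies in the face $(s,p)$ of \eqref{eq:faces}, which contains $s$, so the core face of $p$ is at $(x,y)$. At $q$ the order is $t_1,y',t_2,n$ for some $y'$, and the angle $(t_2,n)$ lies in the core face of $n$. At $r$ the neighbors $w,n,t_2$ are nonzero, so the order is $\zeta(r),w,n,t_2$, and the angle $(n,t_2)$ lies in the core face of $n$. In each case the core angle is between the second and third neighbor after the zero. This proves the first statement.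

It remains to see that the nonzero vertices induce a connected graph. Two consecutive neighbors of a zero $s$ lie on a face through $s$, whose fourth vertex is nonzero by Lemma~\ref{lem:basic}(3) and adjacent to both. So all neighbors of $s$ are connected through nonzero vertices, and a path in $H$ between nonzero vertices can be rerouted around each zero. Hence one positive vertex makes all of them positive.
\end{proof}

After a reflection, if necessary, all nonzero vertices are positive. By Lemma~\ref{lem:sign} the exits form a perfect matching $n\leftrightarrow n^*$ of the nonzero vertices, with $n^*=p$ in the notation above. A core edge is a core edge at both ends, so every edge of $H$ is a spoke, an exit or a core edge.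

\subsection*{Drawing the tiles}
Let $\Phi(n)$ be the face $n\to s\to x\to n^*\to n$ at the angle $(s,p)$. It has the spokes $ns$ and $sx$, the core edge $xn^*$ and the exit $n^*n$. A face with a zero $s$ equals $\Phi(n)$ for exactly one $n$, the predecessor of $s$ on its boundary walk. In $\Phi(n)$ draw an arc from $s$ to the midpoint of the exit $nn^*$. The two faces at this exit are $\Phi(n)$ and the face $p\to t_1\to q\to n\to p$ of \eqref{eq:faces}, which is $\Phi(n^*)$. Their arcs join to a curve from $\zeta(n)$ to $\zeta(n^*)$ that crosses the exit. Since $n$ and $n^*$ are adjacent, one end of the curve lies over $a_0$ and the other over $b_0$. The curves meet only at zeros. Let $Q$ be the drawing formed by the zeros and these curves, with the zeros over $a_0$ black and those over $b_0$ white.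

The arc cuts $\Phi(n)$ into a triangular piece $\Delta(n)$, bounded by the spoke $ns$, the half of the exit at $n$ and the arc, and a quadrilateral piece, bounded by the spoke $sx$, the core edge $xn^*$, the half of the exit at $n^*$ and the arc. The faces at the angles $(p,q)$ and $(r,s)$ of $n$ are $\Phi(p)$, with core edge $qn$, and $\Phi(w)$, with core edge $nr$. So every core edge $g$ has its core face on one side and a quadrilateral piece $\Box(g)$ on the other, and $g\mapsto\Box(g)$ is a bijection onto the quadrilateral pieces. Counterclockwise around $n$ we meet the core face, the edge $nr$, the piece $\Box(nr)$, the spoke, the piece $\Delta(n)$, the half-exit, the piece $\Box(nq)$ and the edge $nq$.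

Let $C$ be a core face with boundary walk $n_1\to n_2\to n_3\to n_4\to n_1$. The eight different pieces $\Delta(n_1),\Box(n_1n_2),\Delta(n_2),\Box(n_2n_3),\dots,\Box(n_4n_1)$ are glued in this cyclic order, along the half-exits and spokes at the $n_i$, to a ring around $C$. Every side of these pieces that is not an arc is a core edge of $C$ or a spoke or half-exit at some $n_i$, and is glued to $C$ or to another piece of the ring. Hence $C$, the ring and the vertices $n_i$, without the points of $Q$, form a whole face $F_C$ of $Q$, and it is an open disc. Every piece and every core face belongs to some $F_C$, so these are all the faces; in particular $Q$ is connected, that is, a map.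

The arcs of $\Delta(n_i)$ and $\Box(n_in_{i+1})$ meet at the midpoint of the exit of $n_i$ and form the edge of $Q$ from $\zeta(n_i)$ to $\zeta(n_{i+1})$: in the notation above, with $n_i=n$ and $n_{i+1}=q$, the piece $\Box(nq)$ lies in $\Phi(p)$, whose zero is $t_1=\zeta(q)$. So the boundary walk of $F_C$ is $\zeta(n_1)\to\zeta(n_2)\to\zeta(n_3)\to\zeta(n_4)\to\zeta(n_1)$. The spoke of $n_i$ runs into the $i$-th angle of $F_C$, and the exit of $n_i$ crosses the side that follows this angle. Identifying $n_i$ with this angle, we see that $Q$ is a quadrangulation, that $n^*$ is the partner of $n$, and that $H$ is the graph constructed from $Q$ in Section~\ref{sec:construction}.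

\subsection*{Reading off the colorings}
For a black angle $\theta$ let $\pi(\theta)=b_{l(\theta)}$; here $l(\theta)\in\{1,2,3\}$, since $\theta$ is adjacent to a vertex over $a_0$. Let $F$ be a tile with black angles $\theta,\theta'$ and white angles $\omega,\omega'$. The nonzero neighbors of $\omega$ are $\theta,\theta',\omega^*$, and they lie over $b_1,b_2,b_3$ in some order; the same holds for $\theta,\theta',\omega'^*$. So $l(\omega^*)=l(\omega'^*)$ is the value different from $l(\theta)$ and $l(\theta')$; call it $\beta(F)$. For any black angle $\theta$, the partner $\theta^*$ is a white angle of $F(\theta^*)$, so $\beta(F(\theta^*))=l(\theta^{**})=l(\theta)$. Thus the black angles are labeled as in the construction. Condition (B1) says that $\beta(F),l(\theta),l(\theta')$ are distinct, and (B2) follows from (P) and local surjectivity at the black vertices. Exchanging black with white and $a$ with $b$ gives $\alpha$ with (W1) and (W2). Hence $H=H(Q,\alpha,\beta)$, and Theorem~\ref{thm:class} is proved.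

\section{Negative curvature cannot be avoided}\label{sec:curv}

The conditions of Definition~\ref{def:cq} involve only differences of colors of neighboring tiles, and these differences are $\pm1$. We record them as signs on the edges of $Q$. At vertices of degree $3$ and $4$ the signs are rigid, and following them around a vertex of degree $3$ leads to a contradiction.

Let $(Q,\alpha,\beta)$ be a colored quadrangulation. For an edge $g$ of $Q$ that follows the black angle $\theta$ and the white angle $\omega=\theta^*$, put
\[
\varepsilon(g)=\beta(F(\theta))-\beta(F(\omega)),\qquad \varepsilon'(g)=\alpha(F(\omega))-\alpha(F(\theta)).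
\]

\begin{lemma}\label{lem:signs}
\begin{enumerate}
\item[(S1)] $\varepsilon(g),\varepsilon'(g)\in\{+1,-1\}$. In each tile, the two sides that follow the black angles have opposite $\varepsilon$, and the two sides that follow the white angles have opposite $\varepsilon'$.
\item[(S2)] At a vertex of degree $3$, of either color, the three edges have the same $\varepsilon$ and the same $\varepsilon'$. At a vertex of degree $4$, of either color, two edges have $\varepsilon=+1$ and two have $\varepsilon=-1$.
\item[(S3)] At a black vertex of degree $4$, the two edges next to a given edge in the cyclic order have opposite $\varepsilon$. At a white vertex of degree $4$ the same holds for $\varepsilon'$.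
\end{enumerate}
\end{lemma}

\begin{proof}
(S1) For a tile $F$ with black angles $\theta,\theta'$, the two values of $\varepsilon$ are $\beta(F)-\beta(F(\theta^*))$ and $\beta(F)-\beta(F(\theta'^*))$; by (B1) they are nonzero and different. For $\varepsilon'$ use (W1).

(S2) Turn clockwise around a vertex. At a black vertex, crossing $g$ leads from $F(\theta)$ to $F(\omega)$ and changes $\beta$ by $-\varepsilon(g)$; at a white vertex it leads from $F(\omega)$ to $F(\theta)$ and changes $\beta$ by $+\varepsilon(g)$. After a full turn $\beta$ returns to its value, so the sum of $\varepsilon$ at every vertex is divisible by $3$; the same argument with $\alpha$ gives this for $\varepsilon'$. A sum of three signs is divisible by $3$ only if they are equal, and a sum of four signs only if it is $0$.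

(S3) If the signs $\varepsilon$ alternated around a black vertex of degree $4$, then $\beta$ would take only two values on the tiles there, contrary to (B2). So the cyclic pattern is $++--$, in which the two neighbors of each sign are opposite. At white vertices use the sum of $\varepsilon'$ and (W2).
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.8]
\draw (-1,-1)--node[below]{$s_{i+1}$}(0,-1)--node[below]{$s_{i-1}$}(1,-1)--node[right]{$r_{i-1}$}(1,0)--node[right]{$k_i$}(1,1)--(0,1)--node[left]{$o_i$}(0,0)--node[left]{$s_i$}(0,-1);
\draw (-1,-1)--node[left]{$t_{i+1}$}(-1,0)--node[above]{$r_i$}(0,0)--node[above]{$t_i$}(1,0);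
\foreach \x/\y in {0/-1,1/0,-1/0,0/1} \fill (\x,\y) circle (1.3pt);
\foreach \x/\y in {0/0,1/-1,-1/-1,1/1} \draw[fill=white] (\x,\y) circle (1.3pt);
\node[below] at (0,-1.04) {$v$}; \node[right] at (1.04,0) {$v_i$}; \node[above] at (-1,0.04) {$v_{i+1}$};
\node[below right] at (0,0) {$w_i$}; \node[below right] at (1,-1) {$w_{i-1}$}; \node[below left] at (-1,-1) {$w_{i+1}$};
\node at (.55,-.55) {$E_i$}; \node at (-.6,-.55) {$E_{i+1}$}; \node at (.55,.6) {$G_i$};
\end{tikzpicture}
\caption{Part of a quadrangulation near a black vertex $v$ of degree $3$ and a white neighbor $w_i$ of degree $4$. The edges at $v$ are $s_{i-1},s_i,s_{i+1}$; the edges at $w_i$ are $s_i,t_i,o_i,r_i$; the edges $k_i,t_i,r_{i-1}$ are consecutive at $v_i$. Vertices with different names may coincide.}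
\label{fig:signs}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:curv}]
By Lemma~\ref{lem:euler} the faces of a connected plane emulator have even length at least $4$, so the two statements are equivalent. Suppose that all faces of $H$ have length $4$ and all degrees are at most $4$. Then nonzero vertices have degree $4$, so $H$ is tight, and by Theorem~\ref{thm:class} there is a colored quadrangulation $(Q,\alpha,\beta)$ all of whose vertices have degree $3$ or $4$. By Theorem~\ref{thm:sharp}(b) some vertex $v$ of $Q$ has degree $3$. Exchanging black with white and $\alpha$ with $\beta$ if needed, we assume that $v$ is black.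

Let $s_1,s_2,s_3$ be the edges at $v$ in counterclockwise order, with indices in $\mathbb Z/3$, and let $w_i$ be the white end of $s_i$. Let $E_i$ be the tile at the angle $(s_{i-1},s_i)$, with boundary walk
\[
v\xrightarrow{\ s_{i-1}\ }w_{i-1}\xrightarrow{\ r_{i-1}\ }v_i\xrightarrow{\ t_i\ }w_i\xrightarrow{\ s_i\ }v ;
\]
see Figure~\ref{fig:signs}. By (R), applied to $E_{i+1}$ and $E_i$, the edges $r_i,s_i,t_i$ are counterclockwise consecutive at $w_i$, and $r_{i-1}$ comes immediately after $t_i$ at $v_i$. Since $Q$ has no loops, an edge occurs once in the cyclic order at each of its ends; we argue with these cyclic orders, so coincidences among the vertices do no harm.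

\emph{Step 1: each $w_i$ has degree $4$.} By (S2) all $s_i$ have the same sign $\varepsilon(s_i)=\rho$. In $E_i$ the sides that follow black angles are $s_{i-1}$ and $t_i$, so $\varepsilon(t_i)=-\rho$ by (S1). The edges $s_i$ and $t_i$ at $w_i$ have different $\varepsilon$, so $\deg w_i\ne3$ by (S2).

\emph{Step 2: some $v_i$ has degree $3$.} Let $o_i$ be the fourth edge at $w_i$, so that the counterclockwise order is $s_i,t_i,o_i,r_i$. By (S2), $\varepsilon(o_i)=-\varepsilon(r_i)$. Let $G_i$ be the tile at the angle $(t_i,o_i)$. Its boundary walk enters $w_i$ along $o_i$, goes to $v_i$ along $t_i$, and leaves $v_i$ along an edge $k_i$. The sides of $G_i$ that follow black angles are $o_i$ and $k_i$, so $\varepsilon(k_i)=-\varepsilon(o_i)=\varepsilon(r_i)$. By (R), $k_i,t_i,r_{i-1}$ are consecutive at $v_i$. If $\deg v_i=4$, then (S3) gives $\varepsilon(r_i)=\varepsilon(k_i)=-\varepsilon(r_{i-1})$. If this held for all three $i$, then $\varepsilon(r_1)=(-1)^3\varepsilon(r_1)$, which is false. Fix $i$ with $\deg v_i=3$.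

\emph{Step 3: contradiction at $w_i$.} So far only $\beta$ was used; now we use $\alpha$. By (S2) all $s_j$ have the same sign $\varepsilon'(s_j)=\rho'$. In $E_j$ the sides that follow white angles are $r_{j-1}$ and $s_j$, so $\varepsilon'(r_j)=-\rho'$ for all $j$ by (S1). Since $\deg v_i=3$, (S2) gives $\varepsilon'(t_i)=\varepsilon'(r_{i-1})=-\rho'$. The two edges next to $s_i$ at $w_i$ are $r_i$ and $t_i$, and $\varepsilon'(r_i)=\varepsilon'(t_i)$. As $w_i$ is white of degree $4$, this contradicts (S3).
\end{proof}

The sphere enters this proof through Euler's formula, which supplies the vertex $v$ of degree $3$; the flat model, in which all degrees are $4$, has no such vertex. Conditions (B2) and (W2) enter only through (S3). In the cube of Remark~\ref{rem:six} it is (B2) that fails, and in the prisms the vertices $o(T)$ and $o(B)$ have degree $n\ge6$, so the bound on the degrees fails.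

\begin{thebibliography}{1}
\bibitem{cccg} \emph{CCC CG 2015 Proceedings}, \texttt{http://research.cs.queensu.ca/TechReports/Reports/2015-626.pdf}.
\end{thebibliography}
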